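\title{The first tight Hilbert coefficient and F-rationality}

\begin{abstract}
Let $R$ be a complete reduced local ring of prime characteristic and dimension $d\ge 1$, and let $Q$ be a parameter ideal. For large $n$ the colength of the tight closure of $Q^{n+1}$ is a polynomial in $n$; its leading coefficient is the multiplicity and its next coefficient is the first tight Hilbert coefficient $e_1^*(Q)$. We prove the conjecture of Huneke and Ma--Quy that if $R$ satisfies Serre's condition $S_2$ and $e_1^*(Q)=0$ for one parameter ideal $Q$, then $R$ is F-rational. More generally, for equidimensional $R$ we show that $e_1^*(Q)=0$ for one (equivalently, every) $Q$ if and only if the $S_2$-ification of $R$ is F-rational. In dimension three we bound $e_1^*(Q)$ from below by the length of $H^2_{\mathfrak m}(R)/QH^2_{\mathfrak m}(R)$. The proof embeds $R$ in a finitely generated free module over a power series subring in a way that detects tight closure, and bounds $e_1^*(Q)$ from below by the order of vanishing of the determinant of this embedding.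
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $R$ be a Noetherian ring of prime characteristic $p$, let $R^\circ$ be the set of elements of $R$ that lie in no minimal prime, and let $q$ always denote a power $p^e$. For an ideal $I$ put $I^{[q]}=(a^q\mid a\in I)$. The \emph{tight closure} $I^*$ of $I$ is the set of $x\in R$ for which there is $c\in R^\circ$ with $cx^q\in I^{[q]}$ for all $q\gg0$. Thus $x\in I^*$ when all high Frobenius powers of $x$ lie in the corresponding Frobenius powers of $I$, up to one fixed multiplier. The set $I^*$ is an ideal containing $I$, it grows with $I$, and $I^*J\subseteq(IJ)^*$ because $I^{[q]}J^{[q]}=(IJ)^{[q]}$. The ideal $I$ is \emph{tightly closed} if $I^*=I$.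

Let $(R,\mathfrak m)$ be local of dimension $d$. A \emph{parameter ideal} is an ideal $Q=(x_1,\dots,x_d)$ generated by a system of parameters, and $R$ is \emph{F-rational} if every parameter ideal is tightly closed. The ring $R$ satisfies \emph{Serre's condition} $S_2$ if $\operatorname{depth}R_P\ge\min(2,\dim R_P)$ for every prime $P$. We write $\ell$ for length and $e_0(I)$ for the Hilbert--Samuel multiplicity of an $\mathfrak m$-primary ideal $I$, so that $\ell(R/I^{n+1})=e_0(I)n^d/d!+{}$(lower terms).

Suppose now that $R$ is complete and reduced, and let $I$ be $\mathfrak m$-primary. Tight closure is contained in integral closure, and by Rees' theorem there is $n_0$ with $\overline{I^n}\subseteq I^{n-n_0}$ for all $n\ge n_0$. So $I^n\subseteq (I^n)^*\subseteq I^{n-n_0}$. It follows that $\bigoplus_n (I^n)^*$ is a finitely generated module over the Rees algebra $\bigoplus_n I^n$, and that for $n\gg0$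
\begin{equation}\label{eq:poly}
\ell\bigl(R/(I^{n+1})^*\bigr)=e_0(I)\binom{n+d}{d}-e_1^*(I)\binom{n+d-1}{d-1}+\cdots+(-1)^de_d^*(I)
\end{equation}
with integers $e_i^*(I)$, the \emph{tight Hilbert coefficients} of $I$.

What does $e_1^*(Q)$ measure for a parameter ideal $Q$? If $R$ is Cohen--Macaulay, then $\operatorname{gr}_QR$ is a polynomial ring over $R/Q$, so $\ell(R/Q^{n+1})=e_0(Q)\binom{n+d}d$ and
\[
\ell\bigl((Q^{n+1})^*/Q^{n+1}\bigr)=e_1^*(Q)\binom{n+d-1}{d-1}+\text{(lower terms)}.
\]
One element $y\in Q^*\setminus Q$, multiplied by the monomials of degree $n$ in the parameters, already produces $\binom{n+d-1}{d-1}$ independent elements of $(Q^{n+1})^*/Q^{n+1}$. So for Cohen--Macaulay rings $e_1^*(Q)=0$ forces $Q^*=Q$, and one tightly closed parameter ideal makes such a ring F-rational (Proposition~\ref{prop:one}). If $R$ is not Cohen--Macaulay, two effects compete: $\ell(R/Q^{n+1})$ may exceed $e_0(Q)\binom{n+d}d$, and passing to the tight closure lowers the colength. It is known that the second effect is at least as large as the first: if $R$ is reduced and equidimensional, then $\ell(R/(Q^{n+1})^*)\le e_0(Q)\binom{n+d}d$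 for all $n$, and hence $e_1^*(Q)\ge0$; a proof is included in Corollary~\ref{cor:key}. The two effects can cancel to first order: Example~\ref{ex:pinch} is a two-dimensional domain with $e_1^*(Q)=0$ and $Q^*\ne Q$. That ring has depth one. The conjecture of Huneke and Ma--Quy, which we take from \cite{slides}, says that $S_2$ rules out such cancellation.

\begin{quote}
\emph{Let $(R,\mathfrak m)$ be a complete, reduced, $S_2$ local ring of characteristic $p$. If $e_1^*(Q)=0$ for some parameter ideal $Q$, then $R$ is F-rational.}
\end{quote}

If $d=0$, then $R$ is a field and there is nothing to prove. For $d\ge1$ the conjecture is the implication (i)$\Rightarrow$(ii) of our first theorem.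

\begin{theorem}\label{thm:main}
Let $(R,\mathfrak m)$ be a complete, reduced, $S_2$ local ring of characteristic $p$ and dimension $d\ge1$. The following are equivalent.
\begin{enumerate}
\item[(i)] $e_1^*(Q)=0$ for some parameter ideal $Q$.
\item[(ii)] $R$ is F-rational.
\item[(iii)] $e_i^*(Q)=0$ for all $i\ge1$ and all parameter ideals $Q$.
\end{enumerate}
\end{theorem}

Without $S_2$, the number $e_1^*(Q)$ does not see changes of $R$ in codimension two. To make this precise, let $R$ be complete local, reduced and equidimensional (that is, $\dim R/P=d$ for all minimal primes $P$), with total quotient ring $\mathcal K$. We give the unit ideal height $\infty$, so that an ideal has height $\ge2$ exactly when it lies in no prime of height $\le1$. The \emph{$S_2$-ification} of $R$ is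
\[
\widetilde R=\{z\in\mathcal K:\ \mathfrak cz\subseteq R\text{ for some ideal }\mathfrak c\subseteq R\text{ of height}\ge2\}.
\]
It is a finite ring extension of $R$ (Lemma~\ref{lem:tilde}). The normalization $\overline R$, the integral closure of $R$ in $\mathcal K$, is also finite over $R$, because $R$ is complete and reduced. So both rings are finite products of complete local rings, and we call such a product F-rational if all its factors are.

\begin{theorem}\label{thm:class}
Let $R$ be a complete, reduced, equidimensional local ring of characteristic $p$ and dimension $d\ge1$. The following are equivalent.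
\begin{enumerate}
\item[(a)] $e_1^*(Q)=0$ for some parameter ideal $Q$.
\item[(b)] $e_1^*(Q)=0$ for every parameter ideal $Q$.
\item[(c)] The $S_2$-ification $\widetilde R$ is F-rational.
\item[(d)] $R_P$ is regular for all primes $P$ of height $\le1$, and $\overline R$ is F-rational.
\end{enumerate}
\end{theorem}

An $S_2$ local ring of dimension $\le2$ is Cohen--Macaulay. In dimension three it has depth $\ge2$, and it is Cohen--Macaulay exactly when the local cohomology module $H^2_{\mathfrak m}(R)$ vanishes. In this first nontrivial case the method gives a bound.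

\begin{theorem}\label{thm:three}
Let $(R,\mathfrak m)$ be a complete, reduced, $S_2$ local ring of characteristic $p$ and dimension $3$. For every parameter ideal $Q$,
\[
e_1^*(Q)\ \ge\ \ell\bigl(H^2_{\mathfrak m}(R)/QH^2_{\mathfrak m}(R)\bigr).
\]
\end{theorem}

The main difficulty is to deduce the Cohen--Macaulay property from the vanishing of one number. We view $R$ as a finite module of rank $r=e_0(Q)$ over the power series ring $A=k[[x_1,\dots,x_d]]$, with maximal ideal $\mathfrak n$; then $R$ is Cohen--Macaulay exactly when it is free over $A$. Section~\ref{sec:free} embeds $R$ in a finitely generated free $A$-module $F$ with $R\cap\mathfrak n^nF\subseteq(Q^n)^*$ for all $n$. This is the only place where a deep result on characteristic $p$ enters the proof of the conjecture. Section~\ref{sec:det} attaches to the embedding a determinant $\beta\in\bigwedge^rF$ and shows that $e_1^*(Q)$ is at least the order of vanishing of $\beta$. When the order is zero, $R$ agrees with $A^r$ in codimension one, and that makes $\widetilde R$ free.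

\medskip\noindent\emph{Convention.} The symbol $O(n^{d-2})$ stands for a function that agrees for $n\gg0$ with a polynomial of degree $\le d-2$; if $d=1$ the function is zero for $n\gg0$. Comparing with \eqref{eq:poly}, an inequality
\begin{equation}\label{eq:compare}
\ell\bigl(R/(Q^{n+1})^*\bigr)\le e_0(Q)\binom{n+d}d-\epsilon\binom{n+d-1}{d-1}+O(n^{d-2})\qquad(n\gg0)
\end{equation}
implies $e_1^*(Q)\ge\epsilon$, and the reverse inequality implies $e_1^*(Q)\le\epsilon$.

\section{Three small cases}\label{sec:examples}

Here $k$ is a field of characteristic $p$. In each example a module of rank $2$ over a power series ring $(A,\mathfrak n)$ sits in a free module $F$. The wedge products $y_1\wedge y_2$ of its elements lie on one line in $\bigwedge^2F$, and they generate a module $\mathfrak a\beta$, where $\beta\in\bigwedge^2F$ and the ideal $\mathfrak a$ has no common factor. We compare the order $b$ of $\beta$, the largest $j$ with $\beta\in\mathfrak n^j\bigwedge^2F$, with the colength of the intersection with $\mathfrak n^{n+1}F$.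

\begin{example}[the cusp]\label{ex:cusp}
Let $R=k[[t^2,t^3]]$, $u=t^2$, $Q=(u)$ and $A=k[[u]]$. Then $R=A\oplus Aut$ lies in $F=k[[t]]=A\oplus At$. We claim that $(Q^n)^*=R\cap u^nF$. If $z=u^nw$ with $w\in F$, then $t^2z^q=u^{nq}\cdot t^2w^q$ and $t^2w^q\in R$, so $z\in(Q^n)^*$. Conversely, if $cz^q\in u^{nq}R$ for $q\gg0$, then $\operatorname{ord}_tc+q\operatorname{ord}_tz\ge2nq$, so $\operatorname{ord}_tz\ge2n$. The exponents $0,2,3,\dots,2n+1$ give
\[
\ell\bigl(R/(Q^{n+1})^*\bigr)=2(n+1)-1,
\]
so $e_0(Q)=2$ and $e_1^*(Q)=1$. The wedge products generate $A\,(1\wedge ut)$, so $\beta=u\,(1\wedge t)$, $\mathfrak a=A$ and $b=1$. The agreement $e_1^*(Q)=b$ has a simple reason: once $u^{n+1}F\subseteq R$, the colength is $\ell(F/u^{n+1}F)-\ell(F/R)$, and over a discrete valuation ring $\ell(F/R)$ is the order of the determinant of the inclusion.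
\end{example}

\begin{example}[a defect in codimension two]\label{ex:pinch}
Let $R=k[[x^2,x^3,y,xy]]$, the ring of power series in $x,y$ with no term $x$. Let $Q=(x^2,y)$, $A=k[[x^2,y]]$ and $F=k[[x,y]]=A\oplus Ax$. Then $R=A\oplus\mathfrak nx$. Again $(Q^n)^*=R\cap\mathfrak n^nF$. If $z=\sum a_iw_i$ with $a_i\in\mathfrak n^n$ and $w_i\in F$, then $yz^q=\sum a_i^q\,(yw_i^q)\in(Q^n)^{[q]}$, since $yF\subseteq R$. Conversely, let $v$ be the weighted order with $v(x)=1$ and $v(y)=2$. A monomial $x^iy^j$ lies in $\mathfrak n^nF$ if and only if $\lfloor i/2\rfloor+j\ge n$, that is, $i+2j\ge2n$; so $\mathfrak n^nF=\{z: v(z)\ge2n\}$, and $v(c)+qv(z)\ge2nq$ for $q\gg0$ gives $v(z)\ge2n$. Therefore $Q^{n+1}=\mathfrak n^{n+1}\oplus\mathfrak n^{n+2}x$, $(Q^{n+1})^*=\mathfrak n^{n+1}\oplus\mathfrak n^{n+1}x$, and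
\[
\ell(R/Q^{n+1})=2\binom{n+2}2+(n+1),\qquad \ell\bigl(R/(Q^{n+1})^*\bigr)=2\binom{n+2}2-1 .
\]
So $e_1^*(Q)=0$ and $e_2^*(Q)=-1$, while $xy\in Q^*\setminus Q$: the ring is not F-rational. Here the wedge products generate $\mathfrak n\,(1\wedge x)$, so $\beta=1\wedge x$, $\mathfrak a=\mathfrak n$ and $b=0$. The defect of $R$ is recorded by $\mathfrak a$, which has height two and does not affect $e_1^*$.
\end{example}

In both examples $F$ has the same rank as $R$. In general we have no control over the rank of $F$, and when it is larger the quotient $F/R$ is not torsion. The next example is a module, not a ring, and it shows how the failure of freeness still costs a term of degree $d-1$.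

\begin{example}[a syzygy module]\label{ex:syz}
Let $A=k[[x_1,x_2,x_3]]$, let $F=A^3$ with basis $e_1,e_2,e_3$, and let $Z$ be the kernel of $F\to A$, $e_i\mapsto x_i$. It has rank $2$ and is minimally generated by $z_{ij}=x_je_i-x_ie_j$, $i<j$, so it is not free, although it has depth $\ge2$ at every prime of height $\ge2$ (Lemma~\ref{lem:codim}(c)). With
\[
\beta=x_1\,e_2\wedge e_3-x_2\,e_1\wedge e_3+x_3\,e_1\wedge e_2
\]
expansion gives $z_{12}\wedge z_{13}=x_1\beta$, $z_{12}\wedge z_{23}=x_2\beta$ and $z_{13}\wedge z_{23}=x_3\beta$. So $\mathfrak a=\mathfrak n$ and $b=1$. Since $F/Z\cong\mathfrak n$, we have $F/(Z+\mathfrak n^{n+1}F)\cong\mathfrak n/\mathfrak n^{n+2}$, and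
\[
\ell\bigl(Z/(Z\cap\mathfrak n^{n+1}F)\bigr)=3\binom{n+3}3-\binom{n+4}3+1=2\binom{n+3}3-\binom{n+2}2-(n+1).
\]
The coefficient of $-\binom{n+2}2$ is again $b$. To see where it comes from, project $Z$ to the first two coordinates. The projection is injective, and its image is the kernel of $A^2\to A/(x_3)$, $(a_1,a_2)\mapsto a_1x_1+a_2x_2$. So the cokernel has rank one along the hypersurface $x_3=0$, which is cut out by the corresponding coordinate of $\beta$. The coordinates of $\beta$ have no common factor, but each of them vanishes at the origin, so every coordinate projection to $A^2$ loses a hypersurface.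
\end{example}

\section{The ring as a module over a power series ring}\label{sec:setup}

We use the following standard facts. For a finitely generated module $M$ over a local ring $(S,\mathfrak s)$, the depth of $M$ is the least $i$ with $H^i_{\mathfrak s}(M)\ne0$, and $H^0_{\mathfrak s}(M)$ is the set of elements killed by a power of $\mathfrak s$. Over a regular local ring $S$ the Auslander--Buchsbaum formula reads $\operatorname{pd}M+\operatorname{depth}M=\dim S$ for $M\neq0$. A finitely generated module vanishes at all primes of height $\le1$ if and only if its annihilator has height $\ge2$.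

\medskip\noindent\textbf{Setup.} In Sections~\ref{sec:setup}--\ref{sec:three}, unless said otherwise, $(R,\mathfrak m)$ is a complete, reduced, \emph{equidimensional} local ring of characteristic $p$ and dimension $d\ge1$, with minimal primes $P_1,\dots,P_m$, and $Q=(x_1,\dots,x_d)$ is a parameter ideal. Let $k\subseteq R$ be a coefficient field, which exists by Cohen's structure theorem. Since $R/Q$ is finite-dimensional over $k$, the ring $R$ is a finite module over its subring $A=k[[x_1,\dots,x_d]]$; so $\dim A=d$, and $A$ is a formal power series ring. It is a regular local ring and a unique factorization domain. Let $\mathfrak n=(x_1,\dots,x_d)A$ and $K=\operatorname{Frac}A$.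

\begin{lemma}\label{lem:setup}
In the Setup the following hold.
\begin{enumerate}
\item[(a)] $\mathfrak n^nR=Q^n$, and $\ell_R=\ell_A$ on $R$-modules.
\item[(b)] $P_j\cap A=0$ for all $j$, and $R$ is a torsion-free $A$-module.
\item[(c)] The rank $r$ of $R$ over $A$ equals $e_0(Q)$.
\item[(d)] $\operatorname{ht}P=\operatorname{ht}(P\cap A)$ and $\operatorname{ht}P+\dim R/P=d$ for every prime $P$ of $R$.
\item[(e)] $\mathcal K=R\otimes_AK$, and $R^\circ$ is the set of elements of $R$ that are units of $\mathcal K$.
\item[(f)] A local ring $S$ of dimension $d$ that is a finite $A$-algebra is Cohen--Macaulay if and only if it is $A$-free.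
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is the definition of $\mathfrak n$, and the only simple $R$-module is $R/\mathfrak m=k=A/\mathfrak n$.

(b) The extension $A/(P_j\cap A)\subseteq R/P_j$ is finite, so $\dim A/(P_j\cap A)=d$ by equidimensionality, and $P_j\cap A=0$. Since $R$ is reduced, it embeds in $\prod_jR/P_j$, which is torsion-free.

(c) For a finitely generated $A$-module $M$ the multiplicity of $\mathfrak n$ on $M$ in degree $d$ is $\operatorname{rank}M$ times the multiplicity of $A$, which is $1$; that is, $\ell(M/\mathfrak n^{n+1}M)=(\operatorname{rank}M)\,n^d/d!+{}$(lower terms). Apply this to $M=R$ and use (a).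

(d) Incomparability gives $\operatorname{ht}P\le\operatorname{ht}(P\cap A)$. Choose $P_j\subseteq P$. The domain $R/P_j$ is integral over the normal domain $A$, so going-down gives $\operatorname{ht}(P/P_j)\ge\operatorname{ht}(P\cap A)$. Also $\dim R/P=\dim A/(P\cap A)$, and the dimension formula holds in the regular ring $A$.

(e) By (b), $R$ embeds in its localization $R\otimes_AK$, a finite-dimensional $K$-algebra. A nonzerodivisor of $R$ remains one there, hence becomes a unit. So $R\otimes_AK=\mathcal K$. In a reduced Noetherian ring the nonzerodivisors are the elements of $R^\circ$.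

(f) The elements $x_1,\dots,x_d$ are a system of parameters of $S$. So $S$ is Cohen--Macaulay if and only if they form a regular sequence on $S$, that is, $\operatorname{depth}_AS=d$, that is, $\operatorname{pd}_AS=0$.
\end{proof}

All our arguments identify two modules that agree in codimension one. The next lemma collects the tools. We say that a finitely generated $A$-module $M$ \emph{has property} (D) if $\operatorname{depth}_{A_{\mathfrak q}}M_{\mathfrak q}\ge2$ for every prime $\mathfrak q$ of $A$ of height $\ge2$.

\begin{lemma}\label{lem:codim}
\begin{enumerate}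
\item[(a)] Let $L$ be a finitely generated free $A$-module and $z\in L\otimes K$. If $\mathfrak cz\subseteq L$ for an ideal $\mathfrak c$ of height $\ge2$, then $z\in L$.
\item[(b)] Let $M\subseteq M'$ be finitely generated $A$-modules. If $M$ has property \textup{(D)}, $M'$ is torsion-free, and $M'/M$ is killed by an ideal of height $\ge2$, then $M=M'$.
\item[(c)] The kernel of a map of finitely generated free $A$-modules has property \textup{(D)}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write a coordinate of $z$ as $a/g$ in lowest terms. Then $g$ divides every element of $\mathfrak c$. If $g$ were not a unit, a prime factor of $g$ would generate a height one prime containing $\mathfrak c$.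

(b) Suppose $C=M'/M\ne0$ and let $\mathfrak q$ be an associated prime of $C$. Then $\operatorname{ht}\mathfrak q\ge2$ and $H^0_{\mathfrak q}(C_{\mathfrak q})\ne0$. Since $M'$ is torsion-free, $H^0_{\mathfrak q}(M'_{\mathfrak q})=0$, so $H^0_{\mathfrak q}(C_{\mathfrak q})$ embeds in $H^1_{\mathfrak q}(M_{\mathfrak q})$. This contradicts (D).

(c) Let $M$ be the kernel and $N$ the image of $F_1\to F_0$, and let $\operatorname{ht}\mathfrak q\ge2$. Both $M$ and $N$ are torsion-free, so $H^0_{\mathfrak q}$ vanishes on $M_{\mathfrak q}$ and $N_{\mathfrak q}$. Then $H^1_{\mathfrak q}(M_{\mathfrak q})$ embeds in $H^1_{\mathfrak q}((F_1)_{\mathfrak q})$, which is zero as $\operatorname{depth}A_{\mathfrak q}\ge2$.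
\end{proof}

The hypothesis $S_2$ is used only through the following lemma.

\begin{lemma}\label{lem:S2}
Let $R$ be a complete, reduced, $S_2$ local ring of characteristic $p$ and dimension $d\ge1$. Then $R$ is equidimensional, so the Setup applies to every parameter ideal, and the $A$-module $R$ has property \textup{(D)}.
\end{lemma}

\begin{proof}
Suppose $R$ is not equidimensional. Let $\mathfrak a_1$ be the intersection of the minimal primes $\mathfrak p$ with $\dim R/\mathfrak p=d$ and $\mathfrak a_2$ the intersection of the others; then $\mathfrak a_1\cap\mathfrak a_2=0$. We look at a generic point where the two parts meet. Let $P$ be a minimal prime of $\mathfrak a_1+\mathfrak a_2$. It contains a minimal prime $\mathfrak p_1$ of the first kind and a minimal prime $\mathfrak p_2$ of the second kind, so it is not a minimal prime of $R$. In the exact sequence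
\[
0\to R_P\to(R/\mathfrak a_1)_P\oplus(R/\mathfrak a_2)_P\to\bigl(R/(\mathfrak a_1+\mathfrak a_2)\bigr)_P\to0
\]
the right term is nonzero of finite length. The two middle summands are reduced local rings of positive dimension, so they have depth $\ge1$. Hence the right term embeds in $H^1_{P}(R_P)$, and $\operatorname{depth}R_P\le1$. By $S_2$, $\operatorname{ht}P\le 1$, so $\operatorname{ht}(P/\mathfrak p_1)=\operatorname{ht}(P/\mathfrak p_2)=1$. Lemma~\ref{lem:setup}(d), applied to the complete local domains $R/\mathfrak p_i$, gives $\dim R/\mathfrak p_1=\dim R/P+1=\dim R/\mathfrak p_2$, a contradiction.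

Let $\mathfrak q\subseteq A$ be a prime of height $\ge2$. The depth of $R_{\mathfrak q}$ over $A_{\mathfrak q}$ is the grade of $\mathfrak qR_{\mathfrak q}$ on $R_{\mathfrak q}$, which is the minimum of $\operatorname{depth}R_P$ over the primes of $R_{\mathfrak q}$ containing $\mathfrak q$, that is, over the primes $P$ of $R$ with $P\cap A=\mathfrak q$. Such $P$ has height $\ge2$ by Lemma~\ref{lem:setup}(d), so $\operatorname{depth}R_P\ge2$.
\end{proof}

\section{A free module that detects tight closure}\label{sec:free}

To bound $\ell(R/(Q^n)^*)$ from above we need many elements of $(Q^n)^*$, described by linear algebra over $A$. In Examples~\ref{ex:cusp} and~\ref{ex:pinch} they came from a finite extension ring that is free over $A$. We do not have such an extension in general. What we have is an infinite one that is flat over $A$. For a domain $D$, the \emph{absolute integral closure} $D^+$ is the integral closure of $D$ in an algebraic closure of its fraction field; it is usually not Noetherian. The theorem of Hochster and Huneke \cite{HH92} (see also \cite{HL07}) states: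

\begin{quote}
\emph{If $D$ is an excellent local domain of characteristic $p$, then every system of parameters of $D$ is a regular sequence on $D^+$.}
\end{quote}

We apply it to $D=A$, which is excellent because it is complete. Then we pass from the flat module to a finitely generated free one, which works for all $n$ at once.

\begin{proposition}\label{prop:F}
In the Setup there are a finitely generated free $A$-module $F$ and an injective $A$-linear map $R\hookrightarrow F$ such that $R\cap\mathfrak n^nF\subseteq(Q^n)^*$ for all $n$.
\end{proposition}

\begin{proof}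
Let $B_j=(R/P_j)^+$ and $B=\prod_jB_j$. The map $R\to B$ is injective since $R$ is reduced. As $A\subseteq R/P_j$ is a finite extension of domains, $B_j$ is also an absolute integral closure of $A$. So every part of a system of parameters of $A$ is a regular sequence on $B$.

\emph{Step 1: $B$ is flat over $A$.} We show $\operatorname{Tor}_i^A(N,B)=0$ for all finitely generated $N$ and all $i\ge1$, by descending induction on $i$. This holds for $i>d$ because $A$ is regular of dimension $d$. Fix $i\ge1$ and assume the claim for $i+1$. Since $N$ has a filtration with factors $A/\mathfrak q$, $\mathfrak q$ prime, we may take $N=A/\mathfrak q$. Let $h=\operatorname{ht}\mathfrak q$ and choose, by prime avoidance, $y_1,\dots,y_h\in\mathfrak q$ generating an ideal $(y)$ of height $h$. Then $\dim A/(y)=d-h$, so $y$ is part of a system of parameters, and $\mathfrak q$ is a minimal, hence associated, prime of $(y)$. This gives an exact sequence $0\to A/\mathfrak q\to A/(y)\to N'\to0$ and an exact sequence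
\[
\operatorname{Tor}_{i+1}^A(N',B)\to\operatorname{Tor}_i^A(A/\mathfrak q,B)\to\operatorname{Tor}_i^A(A/(y),B).
\]
The left term is zero by induction. The Koszul complex of $y$ resolves $A/(y)$, so the right term is the Koszul homology $H_i(y;B)$, which is zero because $y$ is a regular sequence on $B$.

\emph{Step 2: the free module.} By Lazard's theorem, a homomorphism from a finitely presented module $M$ to a flat module $B$ factors through a finitely generated free module. We recall the reason. The natural map $\operatorname{Hom}_A(M,A)\otimes_AB\to\operatorname{Hom}_A(M,B)$ is bijective for $M$ finitely generated free; both sides are left exact in $M$ since $B$ is flat, so it is bijective for $M$ finitely presented. Thus a map $M\to B$ has the form $z\mapsto\sum_{i=1}^N\varphi_i(z)b_i$, and it factors through $(\varphi_1,\dots,\varphi_N)\colon M\to A^N$. So $R\to B$ factors as $R\to F\to B$ with $F=A^N$. The first map is injective, and an element of $R\cap\mathfrak n^nF$ maps into $\mathfrak n^nB=Q^nB$.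

\emph{Step 3: if $z\in R$ and $z\in Q^nB$, then $z\in(Q^n)^*$.} Fix $j$ and put $D=R/P_j$. In $B_j$ write $z=\sum a_is_i$ with $a_i\in Q^n$ and $s_i\in B_j$. The domain $D'=D[s_1,s_2,\dots]$ is a finite $D$-module. Extend $1$ to a basis of $D'\otimes_D\operatorname{Frac}D$, take the first coordinate and clear denominators; this gives a $D$-linear map $\theta\colon D'\to D$ with $\theta(1)\ne0$. Applying $\theta$ to $z^q=\sum a_i^qs_i^q$ gives $\theta(1)z^q\in(Q^n)^{[q]}D$ for all $q$. So if $c_j\in R\setminus P_j$ lifts $\theta(1)$, then $c_jz^q\in(Q^n)^{[q]}+P_j$ for all $q$. To glue, pick $g_j\notin P_j$ lying in all $P_i$ with $i\ne j$. Then $g_jP_j\subseteq\bigcap_iP_i=0$, so $g_jc_jz^q\in(Q^n)^{[q]}$. Put $c=\sum_jg_jc_j$. Then $cz^q\in(Q^n)^{[q]}$ for all $q$, and $c\equiv g_ic_i\not\equiv0\pmod{P_i}$ for each $i$, so $c\in R^\circ$.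
\end{proof}

\section{The determinant of a submodule of a free module}\label{sec:det}

By Proposition~\ref{prop:F} it suffices to bound $\ell(R/(R\cap\mathfrak n^{n+1}F))$. This is a question about a submodule of a free module, in which neither the ring structure of $R$ nor the characteristic plays a role.

Let $F=A^N$ and let $M\subseteq F$ be a submodule of rank $r\ge1$. Let $\mathcal D\subseteq\bigwedge^rF$ be the submodule generated by all $y_1\wedge\dots\wedge y_r$ with $y_i\in M$. For an $r$-element subset $\sigma\subseteq\{1,\dots,N\}$, the $\sigma$-coordinate of $y_1\wedge\dots\wedge y_r$ is $\det(\pi_\sigma y_1,\dots,\pi_\sigma y_r)$, where $\pi_\sigma$ is the projection to the coordinates in $\sigma$.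

\begin{lemma}\label{lem:beta}
There are $\beta\in\bigwedge^rF\otimes K$ and an ideal $\mathfrak a\subseteq A$ of height $\ge2$ with $\mathcal D=\mathfrak a\beta$. The element $\beta$ is unique up to a unit of $A$, it is nonzero, and it lies in $\bigwedge^rF$.
\end{lemma}

\begin{proof}
The module $\mathcal D$ is finitely generated and nonzero, and it lies in the one-dimensional subspace $\bigwedge^r_K(M\otimes K)$ of $\bigwedge^rF\otimes K$. So $\mathcal D=\mathfrak a'\gamma$ for a vector $\gamma\neq0$ on this line and a nonzero ideal $\mathfrak a'$. Let $g$ be the greatest common divisor of the elements of $\mathfrak a'$ and put $\mathfrak a=g^{-1}\mathfrak a'$, $\beta=g\gamma$. Height one primes of $A$ are principal, so $\mathfrak a$ lies in none of them. Lemma~\ref{lem:codim}(a) gives $\beta\in\bigwedge^rF$. If also $\mathcal D=\mathfrak a_1\beta_1$, then $\beta_1=w\beta$ with $w\in K^\times$ and $w\mathfrak a_1=\mathfrak a$; the same lemma gives $w\in A$ and $w^{-1}\in A$.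
\end{proof}

For a nonzero element $u$ of a finitely generated free module $L$, let $\operatorname{ord}u$ be the largest $j$ with $u\in\mathfrak n^jL$, and let the \emph{leading form} $\operatorname{in}(u)$ be the class of $u$ in $\mathfrak n^jL/\mathfrak n^{j+1}L$, $j=\operatorname{ord}u$. Put $T=\operatorname{gr}_{\mathfrak n}A=k[X_1,\dots,X_d]$. Then $\operatorname{gr}_{\mathfrak n}L$ is a free $T$-module generated in degree $0$, and $\operatorname{in}(au)=\operatorname{in}(a)\operatorname{in}(u)$ for $0\ne a\in A$ because $T$ is a domain. We write
\[
b(M,F)=\operatorname{ord}\beta .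
\]

\begin{proposition}\label{prop:det}
Let $M\subseteq F$ have rank $r\ge1$, let $b=b(M,F)$, and put $\lambda(n)=\ell_A\bigl(M/(M\cap\mathfrak n^{n+1}F)\bigr)$.
\begin{enumerate}
\item[(a)] We have $\lambda(n)\le r\binom{n+d}d$ for all $n\ge0$, and $\lambda(n)=r\binom{n+d}d-\epsilon\binom{n+d-1}{d-1}+O(n^{d-2})$ for an integer $\epsilon\ge b$.
\item[(b)] If $b=0$, there is an injective $A$-linear map $M\to A^r$ whose cokernel is killed by an ideal of height $\ge2$.
\end{enumerate}
\end{proposition}

Example~\ref{ex:syz} suggests projecting $M$ to $r$ coordinates, where the cokernel is torsion and determinants compute lengths. But $\pi_\sigma(M\cap\mathfrak n^nF)$ is only contained in $\pi_\sigma(M)\cap\mathfrak n^nA^r$, so the projection gives a lower bound for $\lambda(n)$, and we need an upper bound. The remedy is to pass to leading forms first. On the graded module of leading forms an injective projection preserves all dimensions.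

We recall how to read off Hilbert functions. For a finitely generated graded $T$-module $G$ put $H_G(n)=\sum_{i\le n}\dim_kG_i$. There is a filtration of $G$ with factors $(T/\mathfrak p)(-a)$, $\mathfrak p$ a homogeneous prime, in which each minimal prime $\mathfrak p$ of the support occurs $\ell(G_{\mathfrak p})$ times. A factor with $\mathfrak p=0$ contributes $\binom{n-a+d}d$ for $n\gg0$. A homogeneous prime of height one is generated by an irreducible form $f$, and the factor contributes
\[
\binom{n-a+d}d-\binom{n-a-\deg f+d}d=\deg f\binom{n+d-1}{d-1}+O(n^{d-2}).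
\]
A factor with $\operatorname{ht}\mathfrak p\ge2$ contributes $O(n^{d-2})$. Hence $H_G(n)=(\operatorname{rank}G)\,n^d/d!+{}$(lower terms), and if $G$ is torsion, then
\begin{equation}\label{eq:assoc}
H_G(n)=\Bigl(\sum_f\ell(G_{(f)})\deg f\Bigr)\binom{n+d-1}{d-1}+O(n^{d-2}),
\end{equation}
the sum running over the irreducible forms $f$ up to scalars.

\begin{proof}[Proof of Proposition~\ref{prop:det}]
(a) Put $M_n=M\cap\mathfrak n^nF$ and $G=\bigoplus_nM_n/M_{n+1}$. The maps $M_n/M_{n+1}\to\mathfrak n^nF/\mathfrak n^{n+1}F$ are injective and $\mathfrak nM_n\subseteq M_{n+1}$, so $G$ is a graded submodule of $\operatorname{gr}_{\mathfrak n}F=T^N$, and $\lambda(n)=H_G(n)$. By the Artin--Rees lemma, $\mathfrak n^nM\subseteq M_n\subseteq\mathfrak n^{n-n_0}M$ for some $n_0$ and all $n\ge n_0$. So $\lambda(n)$ has the same leading term $rn^d/d!$ as $\ell(M/\mathfrak n^{n+1}M)$, and $G$ has rank $r$.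

\emph{The wedge products of elements of $G$ are multiples of $\operatorname{in}(\beta)$.} Let $g_i\in G_{n_i}$ be the class of $y_i\in M_{n_i}$, $1\le i\le r$, and let $\nu=\sum n_i$. Each coordinate of $y_1\wedge\dots\wedge y_r$ is a determinant whose $i$th column has entries in $\mathfrak n^{n_i}$; its class in $\mathfrak n^\nu/\mathfrak n^{\nu+1}$ is the determinant of the classes of the columns. So the class of $y_1\wedge\dots\wedge y_r$ in degree $\nu$ of $\operatorname{gr}_{\mathfrak n}\bigwedge^rF=\bigwedge^r_TT^N$ is $g_1\wedge\dots\wedge g_r$. Now $y_1\wedge\dots\wedge y_r=a\beta$ with $a\in\mathfrak a$. Therefore $g_1\wedge\dots\wedge g_r$ is either $0$ or the leading form $\operatorname{in}(a)\operatorname{in}(\beta)$. By multilinearity, $g_1\wedge\dots\wedge g_r\in T\operatorname{in}(\beta)$ for all $g_i\in G$.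

\emph{Projection.} Choose $\sigma$ such that the $\sigma$-coordinate $h$ of $\operatorname{in}(\beta)$ is nonzero; it is a form of degree $b$. Let $\pi=\pi_\sigma\colon T^N\to T^r$. By the previous paragraph,
\begin{equation}\label{eq:div}
\det(\pi g_1,\dots,\pi g_r)\in hT\qquad\text{for all }g_1,\dots,g_r\in G .
\end{equation}
Since $G$ has rank $r$, there are $g_1,\dots,g_r\in G$ with $g_1\wedge\dots\wedge g_r\ne0$. This is a nonzero multiple of $\operatorname{in}(\beta)$, so its $\sigma$-coordinate is nonzero, and $G'=\pi(G)$ has rank $r$. The kernel of $\pi|_G$ then has rank $0$ and is torsion-free, so it is zero. Thus $G\cong G'\subseteq T^r$ as graded modules. With $C=T^r/G'$, a graded torsion module,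
\[
\lambda(n)=r\binom{n+d}d-H_C(n)\qquad(n\ge0).
\]
This proves the inequality, and by \eqref{eq:assoc} the expansion holds with $\epsilon=\sum_f\ell(C_{(f)})\deg f$.

\emph{The bound on $\epsilon$.} The irreducible factors of the form $h$ are forms. Let $f$ be one of them. Over the discrete valuation ring $T_{(f)}$ the module $G'_{(f)}$ is torsion-free of rank $r$, hence free, and after clearing denominators it has a basis consisting of elements of $G'$. By diagonalizing the matrix of this basis, $\ell(C_{(f)})$ is the $f$-adic order of its determinant, which is at least $\operatorname{ord}_fh$ by \eqref{eq:div}. So $\epsilon\ge\sum_f(\operatorname{ord}_fh)\deg f=\deg h=b$.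

(b) Since $\beta\notin\mathfrak n\bigwedge^rF$, some coordinate $\beta_\sigma$ is a unit. The determinants $\det(\pi_\sigma y_1,\dots,\pi_\sigma y_r)$ with $y_i\in M$ generate the ideal $\mathfrak a\beta_\sigma=\mathfrak a\ne0$. So $\pi_\sigma(M)$ has rank $r$, and $\pi_\sigma|_M$ is injective because $M$ is torsion-free of rank $r$. By Cramer's rule each of these determinants multiplies $A^r$ into $\pi_\sigma(M)$, so $\mathfrak a$ kills the cokernel.
\end{proof}

\begin{corollary}\label{cor:key}
In the Setup let $R\subseteq F$ be as in Proposition~\ref{prop:F}. Then $\ell(R/(Q^{n+1})^*)\le e_0(Q)\binom{n+d}d$ for all $n\ge0$, and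
\[
e_1^*(Q)\ge b(R,F)\ge0 .
\]
\end{corollary}

\begin{proof}
We have $\ell(R/(Q^{n+1})^*)\le\ell_A(R/(R\cap\mathfrak n^{n+1}F))$ and $r=e_0(Q)$. Apply Proposition~\ref{prop:det}(a) and \eqref{eq:compare}.
\end{proof}

\section{Parameter ideals in Cohen--Macaulay rings}\label{sec:CM}

The vanishing of $e_1^*(Q)$ concerns one parameter ideal, and F-rationality concerns all of them. In a Cohen--Macaulay ring one passes from one parameter ideal to another by colon ideals, and tight closure respects the passage.

\begin{lemma}\label{lem:colon}
Let $S$ be a Cohen--Macaulay local ring of dimension $d\ge1$, and let $y_1,\dots,y_d$ and $z_1,\dots,z_d$ be systems of parameters with $z_i=\sum_ja_{ij}y_j$. Put $\Delta=\det(a_{ij})$. Then $(z):\Delta=(y)$ and $(z):(y)=(z)+\Delta S$.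
\end{lemma}

\begin{proof}
The Koszul complexes of $z$ and $y$ resolve $S/(z)$ and $S/(y)$, and the exterior powers of $(a_{ij})$ form a map of complexes that lifts the surjection $S/(z)\to S/(y)$ and is multiplication by $\Delta$ in degree $d$. Dualizing identifies $\operatorname{Ext}^d_S(S/(y),S)\to\operatorname{Ext}^d_S(S/(z),S)$ with the map $S/(y)\to S/(z)$ given by $\Delta$. Its kernel is a quotient of $\operatorname{Ext}^{d-1}_S((y)/(z),S)$, which vanishes because $(y)/(z)$ has finite length and $\operatorname{depth}S=d$. So the map is injective, which is the first equality.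

Its image $((z)+\Delta S)/(z)$ has length $\ell(S/(y))$ and lies in $((z):(y))/(z)=\operatorname{Hom}_S(S/(y),S/(z))$. Since $z$ is a regular sequence on $S$ that kills $S/(y)$, the long exact sequences obtained by killing $z_1,\dots,z_d$ one at a time give $\operatorname{Hom}_S(S/(y),S/(z))\cong\operatorname{Ext}^d_S(S/(y),S)\cong S/(y)$. The lengths agree, which is the second equality.
\end{proof}

\begin{proposition}\label{prop:one}
Let $S$ be a Cohen--Macaulay local ring of characteristic $p$ and dimension $d\ge1$. If one parameter ideal $J=(x_1,\dots,x_d)$ is tightly closed, then $S$ is F-rational. In particular, a regular local ring of characteristic $p$ is F-rational.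
\end{proposition}

\begin{proof}
Let $J_t=(x_1^t,\dots,x_d^t)$ and $\xi=x_1\cdots x_d$. We first show $J_t^*=J_t$. Otherwise the nonzero module $J_t^*/J_t$ of finite length has a nonzero element killed by the maximal ideal; let $u\in J_t^*\setminus J_t$ represent it. Then $u\in J_t:J$, and Lemma~\ref{lem:colon} with a diagonal matrix gives $J_t:J=J_t+\xi^{t-1}S$. So $u\equiv\xi^{t-1}v\pmod{J_t}$ for some $v$, and $\xi^{t-1}v\in J_t^*$. There is $c\in S^\circ$ with $c\,\xi^{(t-1)q}v^q\in(x_1^{tq},\dots,x_d^{tq})$ for $q\gg0$. By Lemma~\ref{lem:colon}, $(x_1^{tq},\dots,x_d^{tq}):\xi^{(t-1)q}=J^{[q]}$. So $cv^q\in J^{[q]}$ for $q\gg0$, and $v\in J^*=J$. As $\xi^{t-1}x_i\in x_i^tS$, we get $u\in J_t$, a contradiction.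

Let $(y)=(y_1,\dots,y_d)$ be any parameter ideal and choose $t$ with $J_t\subseteq(y)$. Write $x_i^t=\sum_ja_{ij}y_j$ and $\Delta=\det(a_{ij})$. Let $u\in(y)^*$, say $cu^q\in(y)^{[q]}$ for $q\gg0$. From $\Delta y_j\in J_t$ we get $\Delta^qy_j^q\in J_t^{[q]}$, so $c(\Delta u)^q\in J_t^{[q]}$. Hence $\Delta u\in J_t^*=J_t$ and $u\in J_t:\Delta=(y)$.

If $S$ is regular, its maximal ideal $\mathfrak s$ is a parameter ideal, and $1\notin\mathfrak s^*$ because $\bigcap_q\mathfrak s^{[q]}=0$. So $\mathfrak s^*=\mathfrak s$.
\end{proof}

For the converse directions of the theorems we need the powers of a parameter ideal. They are intersections of parameter ideals.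

\begin{lemma}\label{lem:powers}
Let $S$ be an F-rational local ring that is a finite free $A$-algebra. Then $\mathfrak n^nS$ is tightly closed for all $n\ge1$.
\end{lemma}

\begin{proof}
For $a=(a_1,\dots,a_d)$ with all $a_i\ge1$ and $\sum a_i=n+d-1$ put $I_a=(x_1^{a_1},\dots,x_d^{a_d})A$. We claim $\mathfrak n^n=\bigcap_aI_a$. Both sides are spanned by monomials modulo a high power of $\mathfrak n$. A monomial $x_1^{\mu_1}\cdots x_d^{\mu_d}$ lies outside $I_a$ if and only if $\mu_i+1\le a_i$ for all $i$. An $a$ with this property exists if and only if $\sum(\mu_i+1)\le n+d-1$, that is, if and only if the monomial lies outside $\mathfrak n^n$. Since $S$ is free over $A$, also $\mathfrak n^nS=\bigcap_aI_aS$. Each $I_aS$ is a parameter ideal of $S$, so $(\mathfrak n^nS)^*\subseteq\bigcap_a(I_aS)^*=\bigcap_aI_aS=\mathfrak n^nS$.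
\end{proof}

We also use the following theorem \cite[Theorem~4.2]{HH94}: \emph{an F-rational local ring that is a homomorphic image of a Cohen--Macaulay ring is normal and Cohen--Macaulay.} It applies to complete local rings of characteristic $p$, which are quotients of power series rings. It is needed only when F-rationality is a hypothesis, and so not for the conjecture itself.

\section{The $S_2$-ification and the proofs of Theorems~\ref{thm:main} and~\ref{thm:class}}\label{sec:proofs}

If $e_1^*(Q)=0$, then $b(R,F)=0$, and $R$ embeds in $A^r$ with cokernel supported in codimension two. The next lemma identifies this $A^r$ with the ring $\widetilde R$. A reader interested only in $S_2$ rings may put $\widetilde R=R$ by part (e).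

\begin{lemma}\label{lem:tilde}
In the Setup the following hold.
\begin{enumerate}
\item[(a)] $\widetilde R$ is a subring of $\mathcal K$ containing $R$, and $z\in\mathcal K$ lies in $\widetilde R$ if and only if $\mathfrak cz\subseteq R$ for some ideal $\mathfrak c$ of $A$ of height $\ge2$.
\item[(b)] If $L\subseteq\mathcal K$ is a free $A$-submodule of rank $r$ containing $R$, then $\widetilde R\subseteq L$. Equality holds if $L/R$ is killed by an ideal of $A$ of height $\ge2$.
\item[(c)] $\widetilde R$ is a finite $A$-module of rank $r$, and $\widetilde R/R$ is killed by an ideal of $A$ of height $\ge2$. Moreover $\widetilde R=S_1\times\dots\times S_l$ with complete, reduced local rings $S_i$, equidimensional of dimension $d$, and $QS_i$ is a parameter ideal of $S_i$.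
\item[(d)] $I^*=R\cap(I\widetilde R)^*$ for every ideal $I$ of $R$.
\item[(e)] If $R$ satisfies $S_2$, then $\widetilde R=R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\mathfrak cz\subseteq R$ and $\mathfrak c'z'\subseteq R$, then $\mathfrak c\mathfrak c'$ has height $\ge2$ and multiplies $z\pm z'$ and $zz'$ into $R$. If $\mathfrak c\subseteq A$ has height $\ge2$, so does $\mathfrak cR$: a prime $P\supseteq\mathfrak cR$ has $\operatorname{ht}P=\operatorname{ht}(P\cap A)\ge2$ by Lemma~\ref{lem:setup}(d). If $\mathfrak c\subseteq R$ has height $\ge2$, so does $\mathfrak c\cap A$: by lying over for $A/(\mathfrak c\cap A)\subseteq R/\mathfrak c$, a prime containing $\mathfrak c\cap A$ is $P\cap A$ with $P\supseteq\mathfrak c$.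

(b) We have $L\otimes K=\mathcal K$. The inclusion follows from (a) and Lemma~\ref{lem:codim}(a), and the equality from (a).

(c) A module $L$ as in (b) exists: take a $K$-basis of $\mathcal K$ and divide it by a common denominator of the coordinates of generators of $R$. So $\widetilde R$ is finite of rank $r$, and the product of the ideals $\mathfrak c$ for finitely many generators kills $\widetilde R/R$. A finite algebra over a complete local ring is a finite product of complete local rings. Each $S_i$ is reduced and $A$-torsion-free, because $\mathcal K$ is reduced and a $K$-vector space. A minimal prime $\mathfrak p$ of $S_i$ consists of zerodivisors, so $\mathfrak p\cap A=0$ and $\dim S_i/\mathfrak p=d$. Finally $S_i/QS_i$ is finite over $k$.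

(d) As in Lemma~\ref{lem:setup}(e), $\widetilde R^\circ$ consists of the elements of $\widetilde R$ that are units of $\mathcal K=\widetilde R\otimes_AK$. So $R^\circ\subseteq\widetilde R^\circ$, which gives $\subseteq$. Conversely let $z\in R$ and $c\in\widetilde R^\circ$ with $cz^q\in I^{[q]}\widetilde R$ for $q\gg0$. Choose $0\ne a\in A$ with $ac^{-1}\in\widetilde R$ and $0\ne f\in A$ with $f\widetilde R\subseteq R$. Then $az^q\in I^{[q]}\widetilde R$ and $faz^q\in I^{[q]}$ for $q\gg0$, and $fa\in R^\circ$ by Lemma~\ref{lem:setup}(b).

(e) Apply Lemma~\ref{lem:codim}(b) to $R\subseteq\widetilde R$, using Lemma~\ref{lem:S2} and (c).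
\end{proof}

An element of $\widetilde R$ lies in $\widetilde R^\circ$ if and only if each component lies in $S_i^\circ$, so $(I\widetilde R)^*=\prod_i(IS_i)^*$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{(a)$\Rightarrow$(c).} Use the Setup for the given $Q$.

\emph{Step 1: $\widetilde R$ is $A$-free.} By Corollary~\ref{cor:key}, $b(R,F)=0$. Proposition~\ref{prop:det}(b) gives an injection $\pi\colon R\to A^r$ whose cokernel is killed by an ideal of height $\ge2$. It extends to a $K$-linear isomorphism $\mathcal K\to K^r$. The preimage $L$ of $A^r$ is free of rank $r$, it contains $R$, and $L/R\cong A^r/\pi(R)$. By Lemma~\ref{lem:tilde}(b), $\widetilde R=L$. Each $S_i$ is a direct summand of a free module over the local ring $A$, so it is free, hence Cohen--Macaulay.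

\emph{Step 2: $Q\widetilde R$ is tightly closed.} Suppose $y\in(Q\widetilde R)^*\setminus Q\widetilde R$. The $A$-module $W_n=y\mathfrak n^n+\mathfrak n^{n+1}\widetilde R$ lies in $(Q^{n+1}\widetilde R)^*$, since $I^*J\subseteq(IJ)^*$. By Lemma~\ref{lem:tilde}(d), $R\cap W_n\subseteq(Q^{n+1})^*$, and $R/(R\cap W_n)$ embeds in $\widetilde R/W_n$. Because $\widetilde R$ is free of rank $r$, we have $\ell_A(\widetilde R/\mathfrak n^{n+1}\widetilde R)=r\binom{n+d}d$ and $\mathfrak n^n\widetilde R/\mathfrak n^{n+1}\widetilde R=T_n\otimes_k\widetilde R/\mathfrak n\widetilde R$. The image of $W_n$ in this space is $T_n\otimes\bar y$ with $\bar y\ne0$, of dimension $\binom{n+d-1}{d-1}$. Hence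
\[
\ell\bigl(R/(Q^{n+1})^*\bigr)\le\ell_A(\widetilde R/W_n)=r\binom{n+d}d-\binom{n+d-1}{d-1}
\]
for all $n$, and \eqref{eq:compare} gives $e_1^*(Q)\ge1$, a contradiction.

\emph{Step 3.} Each $QS_i$ is a tightly closed parameter ideal of the Cohen--Macaulay ring $S_i$. By Proposition~\ref{prop:one}, each $S_i$ is F-rational.

\emph{(c)$\Rightarrow$(b).} Let $Q$ be any parameter ideal and use the Setup for it; the ring $\widetilde R$ does not depend on $Q$. Each $S_i$ is Cohen--Macaulay by \cite[Theorem~4.2]{HH94}, hence $A$-free by Lemma~\ref{lem:setup}(f). Lemmas~\ref{lem:powers} and~\ref{lem:tilde}(d) give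
\begin{equation}\label{eq:contract}
(Q^{n+1})^*=R\cap\mathfrak n^{n+1}\widetilde R .
\end{equation}
Since $R/(R\cap\mathfrak n^{n+1}\widetilde R)\cong(R+\mathfrak n^{n+1}\widetilde R)/\mathfrak n^{n+1}\widetilde R$, we get, with $C=\widetilde R/R$,
\[
\ell\bigl(R/(Q^{n+1})^*\bigr)=r\binom{n+d}d-\ell_A(C/\mathfrak n^{n+1}C).
\]
The module $C$ has dimension $\le d-2$, and $C=0$ if $d=1$, so the last term is $O(n^{d-2})$ and $e_1^*(Q)=0$.

\emph{(b)$\Rightarrow$(a)} holds because parameter ideals exist.

\emph{(c)$\Rightarrow$(d).} Each $S_i$ is a normal local domain by \cite[Theorem~4.2]{HH94}, so $\widetilde R$ is integrally closed in its total quotient ring $\mathcal K$. It is also integral over $R$, so $\widetilde R=\overline R$. Let $\operatorname{ht}P\le1$. The $R$-module $\widetilde R/R$ is killed by an ideal of height $\ge2$, so $R_P=\widetilde R_P$. This is a localization of a product of normal domains and it is local, so it is a normal local domain of dimension $\le1$, that is, a field or a discrete valuation ring.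

\emph{(d)$\Rightarrow$(c).} We show $\widetilde R=\overline R$. The inclusion $\subseteq$ holds as $\widetilde R$ is finite over $R$. Let $z\in\overline R$ and $\operatorname{ht}P\le1$. The ring $R_P$ is regular, hence a normal domain, and $\mathcal K_P$ is obtained from it by inverting the nonzero elements of $A$, so $\mathcal K_P\subseteq\operatorname{Frac}R_P$. The image of $z$ in $\mathcal K_P$ is integral over $R_P$, so it lies in $R_P$, and $sz\in R$ for some $s\in R\setminus P$. Thus the ideal $\{s\in R: sz\in R\}$ has height $\ge2$, and $z\in\widetilde R$.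
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:S2}, $R$ is equidimensional, and $\widetilde R=R$ by Lemma~\ref{lem:tilde}(e). So (i)$\Rightarrow$(ii) is (a)$\Rightarrow$(c) of Theorem~\ref{thm:class}. If (ii) holds, then for every $Q$ the ring $R$ is $A$-free and \eqref{eq:contract} reads $(Q^{n+1})^*=Q^{n+1}$; so $\ell(R/(Q^{n+1})^*)=e_0(Q)\binom{n+d}d$, which is (iii). Finally (iii) contains (i), as $d\ge1$.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
\emph{$S_2$.} It cannot be dropped from Theorem~\ref{thm:main}. For $R=k[[x^2,x^3,y,xy]]$ as in Example~\ref{ex:pinch}, the ring $k[[x,y]]$ is normal and integral over $R$, and $x=xy/y\in\mathcal K$; so $\overline R=k[[x,y]]$, with $\ell(\overline R/R)=1$. From $\mathfrak m\overline R\subseteq R$ we get $\widetilde R=\overline R$, which is F-rational by Proposition~\ref{prop:one}. So $e_1^*(Q)=0$ for every parameter ideal $Q$, although $R$ is not F-rational. The value $e_2^*=-1$ in that example shows that the higher coefficients need not vanish under the conditions of Theorem~\ref{thm:class}.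

\emph{Equidimensional.} It makes $R$ torsion-free over $A$, which any embedding in a free module requires. Without it $e_1^*(Q)$ can be negative. Let $R=k[[x,y,w]]/(xy,xw)$, with minimal primes $P_1=(x)$ and $P_2=(y,w)$, and $Q=(x-y,w)$. Put $J_i=Q^{n+1}+P_i$; then $J_i/P_i$ is the $(n+1)$st power of the maximal ideal of the power series ring $R/P_i$. Comparing orders in $R/P_i$ as in Example~\ref{ex:cusp} gives $(Q^{n+1})^*\subseteq J_1\cap J_2$. Conversely $yP_1=0=xP_2$, so $(x+y)z^q\in(Q^{n+1})^{[q]}$ for $z\in J_1\cap J_2$, and $x+y\in R^\circ$. Since $J_1+J_2=\mathfrak m$, we get $\ell(R/(Q^{n+1})^*)=\binom{n+2}2+(n+1)-1$ and $e_1^*(Q)=-1$.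

\emph{Reduced.} Nilpotent elements lie in every tight closure, so already the leading term of \eqref{eq:poly} changes. For $R=k[[x,y]]/(y^2)$ and $Q=(x)$ we have $e_0(Q)=2$ but $\ell(R/(Q^{n+1})^*)\le\ell(R/(x^{n+1},y))=n+1$.

\emph{Complete.} It provides the subring $A$, on which the whole argument rests.
\end{remark}

\section{Dimension three}\label{sec:three}

The module $F$ of Proposition~\ref{prop:F} is not explicit. But every map from $R$ to a free module is given by linear forms on $R$, so it factors through one universal map $R\to M$, built from generators of the dual module. A lower bound for $b(R,M)$ is then a lower bound for $b(R,F)$. In dimension three the dual has projective dimension at most one, and the determinant of $R\subseteq M$ is given by maximal minors. Example~\ref{ex:syz} is the model, with $\Phi$ the column $(x_1,x_2,x_3)$, $s=1$ and $E=k$ in the notation below.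

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By Lemma~\ref{lem:S2} the Setup applies and $R$ has property (D). Write $(-)^\vee=\operatorname{Hom}_A(-,A)$.

\emph{Step 1: the universal embedding.} The map $R\to R^{\vee\vee}$ is injective because $R$ is torsion-free, and it is bijective at primes of height $\le1$, where $R$ is free. Since $R^{\vee\vee}$ is torsion-free, Lemma~\ref{lem:codim}(b) gives $R=R^{\vee\vee}$. Dualizing a presentation of $R$ shows that $R^\vee$ is the kernel of a map of free modules, so it has property (D) by Lemma~\ref{lem:codim}(c). The Auslander--Buchsbaum formula gives $\operatorname{pd}_AR^\vee\le1$ and shows that $R^\vee$ is free at primes of height $2$; it is free at primes of height $\le1$ since it is torsion-free. Take a minimal resolution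
\[
0\to A^s\xrightarrow{\ \Phi\ }A^{r+s}\to R^\vee\to0
\]
with the entries of $\Phi$ in $\mathfrak n$; here $s=0$ is allowed. Put $M=(A^{r+s})^\vee$ and $E=\operatorname{Ext}^1_A(R^\vee,A)$. Dualizing gives the exact sequence
\begin{equation}\label{eq:four}
0\to R\to M\xrightarrow{\ \Phi^t\ }A^s\to E\to0 ,
\end{equation}
in which restriction of linear forms from $M$ to $R$ is the surjection $M^\vee=A^{r+s}\to R^\vee$.

\emph{Step 2: $b(R,F)\ge b(R,M)$.} Each coordinate of $R\to F$ is an element of $R^\vee$, so it extends to a linear form on $M$. Hence $R\to F$ is the restriction of a linear map $\psi\colon M\to F$. Write $\mathcal D_M=\mathfrak a_M\beta_M$ and $\mathcal D_F=\mathfrak a_F\beta_F$ for the modules of Lemma~\ref{lem:beta}. Then $\mathcal D_F=(\bigwedge^r\psi)(\mathcal D_M)=\mathfrak a_M\,(\bigwedge^r\psi)(\beta_M)$. By uniqueness, $\beta_F$ is a unit multiple of $(\bigwedge^r\psi)(\beta_M)$, and a linear map does not lower orders.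

\emph{Step 3: $b(R,M)\ge s$.} The rows $\rho_1,\dots,\rho_s\in M^\vee$ of $\Phi^t$ are linearly independent, since $\Phi$ is injective, and their common kernel in $M\otimes K$ is $R\otimes K$. Contraction with a generator of $\bigwedge^{r+s}M$ is an isomorphism $\bigwedge^sM^\vee\cong\bigwedge^rM$; let $\omega$ be the image of $\rho_1\wedge\dots\wedge\rho_s$. In the standard bases the isomorphism sends the basis vector of an $s$-element subset to $\pm$ the basis vector of its complement, so the coordinates of $\omega$ are $\pm$ the $s\times s$ minors of $\Phi$, and $\omega\in\mathfrak n^s\bigwedge^rM$. Now choose instead a basis $m_1,\dots,m_{r+s}$ of $M\otimes K$ such that $m_1,\dots,m_r$ span $R\otimes K$ and $\rho_j(m_{r+i})=\delta_{ij}$. Then $\rho_1,\dots,\rho_s$ are the last $s$ vectors of the dual basis, and the same rule shows that $\omega$ is a nonzero multiple of $m_1\wedge\dots\wedge m_r$. So $\omega$ spans the line $\bigwedge^r_K(R\otimes K)$, and $\beta_M=w\omega$ with $w\in K$. At a prime $\mathfrak q$ of height $\le 2$ the cokernel of $\Phi$ is free, so $\Phi$ is split injective and one of its $s\times s$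 minors is a unit. Thus the ideal of these minors has height $\ge3$, and $w$ multiplies it into $A$ because $\beta_M\in\bigwedge^rM$. Lemma~\ref{lem:codim}(a) gives $w\in A$, so $\beta_M\in\mathfrak n^s\bigwedge^rM$.

By Corollary~\ref{cor:key} and Steps 2 and 3, $e_1^*(Q)\ge s$.

\emph{Step 4: $s=\ell(H^2_{\mathfrak m}(R)/QH^2_{\mathfrak m}(R))$.} The module $E$ has finite length, because $R^\vee$ is free at every prime other than $\mathfrak n$. Let $N$ be the image of $\Phi^t$, and split \eqref{eq:four} into $0\to R\to M\to N\to0$ and $0\to N\to A^s\to E\to0$. Since $H^i_{\mathfrak n}(A)=0$ for $i\le2$ and $\mathfrak nR$ is $\mathfrak m$-primary, we get isomorphisms of $A$-modules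
\[
H^2_{\mathfrak m}(R)=H^2_{\mathfrak n}(R)\cong H^1_{\mathfrak n}(N)\cong H^0_{\mathfrak n}(E)=E .
\]
The entries of $\Phi^t$ lie in $\mathfrak n$, so $E/\mathfrak nE\cong k^s$. Finally $QH^2_{\mathfrak m}(R)=\mathfrak nH^2_{\mathfrak m}(R)$ and $\ell_R=\ell_A$.
\end{proof}

Since $H^2_{\mathfrak m}(R)\cong E$ has finite length, Nakayama's lemma shows that the right side in Theorem~\ref{thm:three} is zero only if $H^2_{\mathfrak m}(R)=0$. So in dimension three the bound is a quantitative form of the statement that $e_1^*(Q)=0$ makes an $S_2$ ring Cohen--Macaulay.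

\begin{thebibliography}{9}

\bibitem{HH92}
Hochster and Huneke, \emph{Infinite integral extensions and big Cohen--Macaulay algebras}, Ann. of Math., 1992.

\bibitem{HH94}
Hochster and Huneke, \emph{F-regularity, test elements, and base change}, Trans. AMS, 1994.

\bibitem{HL07}
Huneke and Lyubeznik, Adv. Math., 2007.

\bibitem{slides}
\emph{Normal and Tight Hilbert Polynomials},
\texttt{https://indico.ictp.it/\allowbreak event/\allowbreak 10276/\allowbreak session/\allowbreak 17/\allowbreak contribution/\allowbreak 77/\allowbreak material/\allowbreak slides/\allowbreak 0.pdf}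

\end{thebibliography}
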